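\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\title{Forbidding complete hypergraphs as traces:\\ when is a common kernel optimal?}

\begin{abstract}
Let $L^p(n,K_t^q)$ be the maximum size of a $p$-uniform hypergraph on $n$ vertices whose trace on no $t$-set contains all $q$-subsets of that set. For $p\ge t$ a natural construction adds a fixed set of $p-t+1$ vertices, a kernel, to every edge of an extremal $(t-1)$-uniform hypergraph, and it was conjectured that for large $n$ this is optimal. We show that the conjecture is false: for $q=2$ it fails for every $p\ge t\ge 4$ and all large $n$. For $q=2$ and $t=3$ we prove it, with uniqueness of the extremal families. Together with a theorem of Pikhurko this classifies the case $q=2$ completely. For $p\ge t$ we also show that the conjectured value is correct up to $O(n^{t-2})$ if $q=t-1$, and we give a necessary condition for the conjecture to hold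 if $q\le t-2$.
\end{abstract}

\section{The question and the results}

\subsection*{Traces}
For a set $X$ write $\binom{X}{q}$ for the family of its $q$-element subsets, and $[n]=\{1,\dots,n\}$. A \emph{$p$-graph} is a $p$-uniform hypergraph, identified with its set of edges. The \emph{trace} of a hypergraph $G$ on a vertex set $S$ is
\[
 G|_S=\{E\cap S:E\in G\},
\]
with multiplicities ignored. An edge $E$ \emph{exactly traces} $Q\subseteq S$ on $S$ if $E\cap S=Q$. Let $K_t^q=\binom{[t]}{q}$ be the complete $q$-graph on $t$ vertices. We write $G\to K_t^q$ if there is a $t$-set $S$ such that every $q$-subset of $S$ is exactly traced on $S$ by some edge of $G$, and $G\nrightarrow K_t^q$ otherwise. The subject of this paper is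
\[
 L^p(n,K_t^q)=\max\bigl\{|G|:G\subseteq\tbinom{[n]}{p},\ G\nrightarrow K_t^q\bigr\}.
\]

Exactness is what distinguishes this from an ordinary containment problem. For $q=2$ and $t=3$, for example, the condition $G\nrightarrow K_3^2$ says that there are no three vertices $x,y,z$ and three edges, each containing exactly two of them, that together realize all three pairs. An edge containing all of $x,y,z$ does not help to form the trace.

Trace problems are related to Tur\'an problems as follows. For $q\le p$ let $H_{q,t}^p$ be the $p$-graph obtained from $K_t^q$ by enlarging each edge with $p-q$ new vertices, distinct for different edges and disjoint from the original $t$ vertices. Let $\operatorname{ex}(n,H)$ be the maximum number of edges in an $n$-vertex hypergraph, of the same uniformity as $H$, that contains no copy of $H$ as a subgraph. The $t$ original vertices of a copy of $H_{q,t}^p$ form a set $S$ on which all $q$-subsets are exactly traced. Hence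
\begin{equation}\label{eq:upper}
 L^p(n,K_t^q)\le\operatorname{ex}(n,H_{q,t}^p).
\end{equation}
If $p=q$ there are no new vertices, and a $q$-set is exactly traced on $S$ by a $q$-set only if the two are equal, so
\begin{equation}\label{eq:pq}
 L^q(n,K_t^q)=\operatorname{ex}(n,K_t^q)=\operatorname{ex}(n,H^q_{q,t}).
\end{equation}

\subsection*{The conjecture}
Let $q=2$. If $p<t$, take the complete $(t-1)$-partite $p$-graph: the vertices are divided into $t-1$ parts, and the edges are all $p$-sets meeting each part at most once. Any $t$ vertices include two in one part, and no edge contains this pair. If $p\ge t$, an edge cannot be a partial transversal of $t-1$ parts; it has at least $p-t+1$ superfluous vertices. The obvious way to place them is to give them to all edges in common.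

\begin{proposition}[Kernel bound]\label{prop:kernel}
If $2\le q<t\le p\le n$, then $L^p(n,K_t^q)\ge L^{t-1}(n-p+t-1,K_t^q)$.
\end{proposition}

\begin{proof}
Let $G\nrightarrow K_t^q$ be an extremal $(t-1)$-graph on $n-p+t-1$ vertices, let $C$ be a set of $p-t+1$ new vertices, and let $F=\{T\cup C:T\in G\}$. Let $|S|=t$. If $S$ contains some $c\in C$, then a $q$-subset of $S\setminus\{c\}$ is not exactly traced, since every edge contains $c$. If $S\cap C=\emptyset$, then $F|_S=G|_S$. So $F\nrightarrow K_t^q$.
\end{proof}

The conjecture that we study \cite[Conjecture 1.6]{Traces} says that for $p\ge t$ and large $n$ the kernel bound is sharp, and that the relevant trace numbers are Tur\'an numbers.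

\begin{conjecture}\label{conj}
Fix $p,q,t$ with $2\le q<\min\{t,p\}$. There is $n_0=n_0(p,q,t)$ such that for all $n>n_0$
\[
L^p(n,K_t^q)=\begin{cases}\operatorname{ex}(n,H_{q,t}^p)&\text{if }p<t,\\
L^{t-1}(n-p+t-1,K_t^q)=\operatorname{ex}(n-p+t-1,H_{q,t}^{t-1})&\text{if }p\ge t.\end{cases}
\]
\end{conjecture}

\subsection*{Results}
The kernel bound is not sharp in general. Let $t_k(m,\ell)$ be the number of edges of the complete balanced $\ell$-partite $k$-graph on $m$ vertices (part sizes differ by at most one, and edges meet each part at most once). The only external result on hypergraphs that we use is the following.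

\begin{theorem}[Pikhurko \cite{Pikhurko}]\label{thm:pik}
For fixed $t>k\ge3$ and all sufficiently large $m$, $\operatorname{ex}(m,H_{2,t}^k)=t_k(m,t-1)$.
\end{theorem}

\begin{theorem}\label{thm:disproof}
Let $p\ge t\ge4$, $r=p-t+1$, $m=n-r$, and let $n_1\le\dots\le n_{t-1}$ be the balanced part sizes with $\sum n_i=m$ and $n_1\ge r+1$. Then
\[
L^p(n,K_t^2)\ \ge\ \prod_{i=1}^{t-1}n_i+r\sum_{j=2}^{t-1}\ \prod_{i\ge2,\,i\ne j}n_i .
\]
Consequently, for $q=2$ and every $p\ge t\ge4$, the equality $L^p(n,K_t^2)=\operatorname{ex}(n-p+t-1,H_{2,t}^{t-1})$ of Conjecture~\ref{conj} fails for all large $n$, by at least $(1+o(1))(p-t+1)(t-2)\left(\frac{n}{t-1}\right)^{t-3}$.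
\end{theorem}

For triangles the kernel is optimal for large $n$, and it is the only optimal choice.

\begin{theorem}\label{thm:triangle}
For every $p\ge3$ and $n\ge n_0(p)$, $L^p(n,K_3^2)=\lfloor(n-p+2)^2/4\rfloor$. Equality holds only for the families $\{\{u,w\}\cup C:u\in P,\ w\in Q\}$, where $P\cup Q\cup C$ is a partition of $[n]$, $|C|=p-2$, and $\bigl||P|-|Q|\bigr|\le1$.
\end{theorem}

\begin{corollary}\label{cor:class}
For $q=2$ and $p,t\ge3$, Conjecture~\ref{conj} holds for $(p,t)$ if and only if $p<t$ or $t=3$.
\end{corollary}

\begin{proof}
If $p\ge t\ge4$, it fails by Theorem~\ref{thm:disproof}. If $t=3$, then $p\ge3=t$, and by \eqref{eq:pq} and Mantel's theorem (a triangle-free graph on $m$ vertices has at most $\lfloor m^2/4\rfloor$ edges, and this is attained) the conjectured value is $\operatorname{ex}(n-p+2,K_3)=\lfloor(n-p+2)^2/4\rfloor$; this is Theorem~\ref{thm:triangle}. If $p<t$, then $3\le p<t$ and Theorem~\ref{thm:pik} gives $\operatorname{ex}(n,H_{2,t}^p)=t_p(n,t-1)$ for large $n$. The complete $(t-1)$-partite $p$-graph has no $K_t^2$ trace, as noted above, so $L^p(n,K_t^2)\ge t_p(n,t-1)=\operatorname{ex}(n,H^p_{2,t})$.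 The reverse inequality is \eqref{eq:upper}.
\end{proof}

For $q=t-1$ the construction behind Theorem~\ref{thm:disproof} is not available. By \eqref{eq:pq} the conjectured value for $p\ge t$ is $\operatorname{ex}(n-p+t-1,K_t^{t-1})$. We show that its order of error is at most $n^{t-2}$.

\begin{theorem}\label{thm:top}
For $p\ge t\ge3$ and all $n\ge p$,
\[
\operatorname{ex}(n-p+t-1,K_t^{t-1})\le L^p(n,K_t^{t-1})\le\operatorname{ex}(n,K_t^{t-1}).
\]
So for $q=t-1$ and $p\ge t$ the conjectured value is correct up to an error $O(n^{t-2})$.
\end{theorem}

For $q\le t-2$ the construction works in a general form. A set is \emph{covered} by a hypergraph if some edge contains it. For given $q$ and $t$, call a $(t-1)$-graph \emph{cover-free} if no $t$-set of its vertices has all its $q$-subsets covered, and let $g(m)$ be the maximum size of a cover-free $(t-1)$-graph on $m$ vertices. An exactly traced set is covered, so a cover-free $(t-1)$-graph $G$ satisfies $G\nrightarrow K_t^q$, and $g(m)\le L^{t-1}(m,K_t^q)\le\operatorname{ex}(m,H_{q,t}^{t-1})$.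

\begin{theorem}\label{thm:cover}
Let $2\le q\le t-2$ and $p\ge t$. For $n$ large, $L^p(n,K_t^q)\ge g(n-p+t-1)+1$. Hence, for given $(p,q,t)$ with $p\ge t\ge q+2$, Conjecture~\ref{conj} can hold only if $\operatorname{ex}(m,H_{q,t}^{t-1})>g(m)$ for all large $m$.
\end{theorem}

We do not decide the individual cases with $q\ge3$. Section~\ref{sec:small} presents the counterexample in the smallest case, Section~\ref{sec:switch} the general construction and Theorem~\ref{thm:disproof}, and Section~\ref{sec:cover} proves Theorem~\ref{thm:cover}. Sections~\ref{sec:own} and~\ref{sec:triangle} contain the upper bounds and prove Theorems~\ref{thm:top} and~\ref{thm:triangle}.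

\section{The smallest counterexample: $p=t=4$, $q=2$}\label{sec:small}

Here the kernel is a single vertex $c$. Take disjoint nonempty sets $A,B,D$, not containing $c$, with $|A|\ge2$ and $|A|+|B|+|D|=n-1$. The kernel construction consists of all $\{a,b,d,c\}$ with $a\in A$, $b\in B$, $d\in D$, and has $|A||B||D|$ edges. Below, $b$ and $d$ always range over $B$ and $D$.

How could one do better? Pick distinct $v,w\in A$ and make $w$ \emph{dependent on} $v$: throw away the $|B||D|$ edges $\{w,b,d,c\}$ and require from now on that every edge containing $w$ also contains $v$. Then a set $S$ carrying a full trace cannot contain both $v$ and $w$, and we shall see that, when $c\notin S$, the vertex $w$ is merely a copy of $v$. An edge through $w$ now has the form $\{v,w,\cdot,\cdot\}$. Two places are left to fill, and we let $c$ be one of the candidates, on the same footing as $B$ and $D$: we fill them with the pairs that meet each of the three classes $\{c\},B,D$ at most once. There are $|B||D|+|B|+|D|$ such pairs, so the new edges outnumber the lost ones by $|B|+|D|$. The resulting family $F$ consists of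
\[
\{a,b,d,c\}\ (a\in A\setminus\{w\}),\qquad \{v,w,b,d\},\qquad \{v,w,c,b\},\qquad\{v,w,c,d\},
\]
and $|F|=|A||B||D|+|B|+|D|$.

Suppose that $|S|=4$ and all six pairs in $S$ are exactly traced.

\emph{The set $S$ does not contain both $v$ and $w$.} Otherwise let $x\in S\setminus\{v,w\}$; an edge tracing $\{w,x\}$ contains $w$ but not $v$, and there is none.

\emph{The case $c\notin S$.} Replace $w$ by $v$ in $S$ if $w\in S$. This gives four vertices of $(A\setminus\{w\})\cup B\cup D$, of which two lie in the same class. After deleting $c$ and identifying $w$ with $v$, every edge of $F$ is contained in some transversal $\{a,b,d\}$, so the corresponding pair of $S$ lies in no edge, a contradiction.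

\emph{The case $c\in S$.} Pairs in $S\setminus\{c\}$ must be traced by edges missing $c$, that is, by the edges $\{v,w,b,d\}$, all of which contain $v$ and $w$. If $v\in S$, let $y,z$ be the two vertices of $S$ other than $c$ and $v$: an edge tracing $\{y,z\}$ misses $c$, hence contains $v$, a contradiction. The same argument excludes $w\in S$. So each of the three pairs in $S\setminus\{c\}$ lies in some $\{b,d\}$, hence $S\setminus\{c\}\subseteq B\cup D$. But two of these three vertices lie in the same class, a contradiction.

Thus $F\nrightarrow K_4^2$. With balanced class sizes, $|A||B||D|$ is the conjectured maximum for large $n$, by Theorem~\ref{thm:pik} with $k=3$. So the conjecture already fails here.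

The last case used a pair of $S$ that avoids both $c$ and $v$. For general $t$ and $q$ this is a $q$-subset avoiding two given elements of a $t$-set, and here the condition $q\le t-2$ enters.

\section{The switching construction}\label{sec:switch}

In general the kernel $C$ has $r=p-t+1$ vertices, and instead of one dependent vertex $w$ we can take up to $r$ of them, $a_1,\dots,a_s$, all dependent on the same $v$; the vertex $a_i$ is matched with its own kernel vertex $c_i$. An edge through $a_i$ contains $v$ and $C\setminus\{c_i\}$, and the vertex $c_i$ competes with ordinary vertices for the remaining $t-2$ places. The complete multipartite structure was used only to guarantee that some pair is not covered, so it can be replaced by cover-freeness.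

\begin{lemma}\label{lem:switch}
Let $2\le q\le t-2$, $p\ge t$, $r=p-t+1$ and $1\le s\le r$. Let $G_1$ be a cover-free $(t-1)$-graph on $V_0$, let $v\in V_0$, let $L=\{T\setminus\{v\}:v\in T\in G_1\}$ be the link of $v$, and let $\partial L$ be the family of all $(t-3)$-subsets of members of $L$. Let $a_1,\dots,a_s$ and $C=\{c_1,\dots,c_r\}$ be new vertices. Let $F$ consist of
\begin{itemize}
\item[(a)] $T\cup C$, for $T\in G_1$;
\item[(b)] $\{v,a_i\}\cup(C\setminus\{c_i\})\cup O$, for $O\in L$ and $1\le i\le s$;
\item[(c)] $\{v,a_i\}\cup C\cup Z$, for $Z\in\partial L$ and $1\le i\le s$.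
\end{itemize}
Then $F$ is a $p$-graph on $|V_0|+s+r$ vertices, $|F|=|G_1|+s|L|+s|\partial L|$, and $F\nrightarrow K_t^q$.
\end{lemma}

The proof follows the two cases of Section~\ref{sec:small}. If $S$ contains $c_j$, then the only edges missing $c_j$ are those of type (b) through $a_j$; they have a large common part, which $S$ must avoid, and the full trace is pushed into the link $L$. If $S$ avoids $C$, then the dependent vertices behave as copies of $v$. In both cases we find a $t$-set of $V_0$ all of whose $q$-subsets are covered by $G_1$.

\begin{proof}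
The edge sizes are $(t-1)+r$, $2+(r-1)+(t-2)$ and $2+r+(t-3)$, all equal to $p$. The listed edges are distinct: edges of type (a) contain no $a_i$; edges of types (b) and (c) contain exactly one; for given $i$ type (b) misses $c_i$ while type (c) contains $C$; and an edge of known type and known $i$ determines $T$, $O$ or $Z$. This gives the formula for $|F|$. Suppose that $|S|=t$ and every $q$-subset of $S$ is exactly traced on $S$.

\emph{Case 1: some $c_j\in S$.} A $q$-subset of $S\setminus\{c_j\}$ is traced by an edge missing $c_j$. Such $q$-subsets exist, so such edges exist; they are the edges of type (b) with $i=j$ (in particular $j\le s$), and all of them contain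
\[
W=\{v,a_j\}\cup(C\setminus\{c_j\}).
\]
If there were some $x\in S\cap W$, we could choose a $q$-set $Q\subseteq S\setminus\{c_j,x\}$, because $q\le t-2$. An edge tracing $Q$ misses $c_j$, hence contains $W\ni x$, although $x\in S\setminus Q$, a contradiction. So $S\cap W=\emptyset$. Put $Z'=S\setminus\{c_j\}$, a set of $t-1$ elements. Each $q$-subset of $Z'$ is traced by an edge $W\cup O$ with $O\in L$, and is therefore contained in $O$. In particular $Z'\subseteq V_0\setminus\{v\}$.

We claim that every $q$-subset $Q$ of the $t$-set $\{v\}\cup Z'$ is covered by $G_1$. If $v\notin Q$, then $Q\subseteq O$ for some $O\in L$, and $\{v\}\cup O\in G_1$. If $v\in Q$, then $Q\setminus\{v\}$ has $q-1$ elements and extends to a $q$-subset of $Z'$, which lies in some $O\in L$; then $Q\subseteq\{v\}\cup O\in G_1$. This contradicts cover-freeness.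

\emph{Case 2: $S\cap C=\emptyset$.} Every edge containing $a_i$ contains $v$. If both $a_i$ and $v$ were in $S$, then a $q$-subset of $S$ containing $a_i$ but not $v$ would not be traced. No edge contains two of the $a_i$; since $q\ge2$, the set $S$ contains at most one of them. Hence $S$ contains at most one of $v,a_1,\dots,a_s$. Let $\pi$ be the identity on $V_0$ and $\pi(a_i)=v$ for all $i$; then $\pi$ is injective on $S$. If $E\cap S=Q$ with $|Q|=q$, then, according to the type of $E$, the $q$-set $\pi(Q)$ is contained in $T\in G_1$, in $\{v\}\cup O\in G_1$, or in $\{v\}\cup Z$ with $Z$ contained in a member of $L$. In each case $\pi(Q)$ is covered by $G_1$. So all $q$-subsets of the $t$-set $\pi(S)\subseteq V_0$ are covered by $G_1$, a contradiction.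
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
Apply Lemma~\ref{lem:switch} with $q=2\le t-2$ and $s=r$. Let $G_1$ be the complete $(t-1)$-partite $(t-1)$-graph with parts of sizes $n_1-r,n_2,\dots,n_{t-1}$; it is cover-free, since of any $t$ vertices two lie in one part, and this pair is not covered. Let $v$ be in the first part, which is nonempty because $n_1\ge r+1$. The number of vertices of $F$ is $(m-r)+r+r=m+r=n$. The link $L$ consists of all transversals of the other $t-2$ parts, so
\[
|G_1|+r|L|=(n_1-r)\prod_{i\ge2}n_i+r\prod_{i\ge2}n_i=\prod_{i\ge1}n_i,\qquad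
|\partial L|=\sum_{j\ge2}\ \prod_{i\ge2,\,i\ne j}n_i .
\]
As $|F|=|G_1|+r|L|+r|\partial L|$, the bound follows.

For large $n$ the condition $n_1\ge r+1$ holds, and Theorem~\ref{thm:pik} with $k=t-1\ge3$ gives $\operatorname{ex}(n-p+t-1,H_{2,t}^{t-1})=t_{t-1}(m,t-1)=\prod n_i$. So the conjectured value is exceeded by at least $r|\partial L|$. This is a sum of $r(t-2)$ products of $t-3$ factors, each factor being $(1+o(1))\frac{n}{t-1}$.
\end{proof}

\begin{remark}
Two assumptions in the lemma cannot simply be omitted.

\emph{The condition $q\le t-2$.} For $p=t=3$, $q=2$ and complete bipartite $G_1$ the recipe would give, in the notation of Section~\ref{sec:small} without $D$, the edges $\{a,b,c\}$ with $a\in A\setminus\{w\}$, $\{v,w,b\}$ and $\{v,w,c\}$. If $|A|\ge3$, then on $S=\{v,b,c\}$ the pairs $\{v,b\}$, $\{v,c\}$, $\{b,c\}$ are exactly traced by $\{v,w,b\}$, $\{v,w,c\}$ and $\{a,b,c\}$ with $a\in A\setminus\{v,w\}$.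

\emph{Different $a_i$ have different partners $c_i$.} Let $q=2$ and let $G_1$ be complete $(t-1)$-partite with all parts of size at least $2$. If $a_1$ and $a_2$ were both matched with $c_1$, then $S=\{c_1,a_1\}\cup O$ with $O\in L$ would carry a full trace: choosing transversals that meet $O$ as required, pairs inside $O$ are traced by edges of type (b) through $a_2$, pairs $\{a_1,o\}$ by type (b) through $a_1$, pairs $\{c_1,o\}$ by type (a), and $\{c_1,a_1\}$ by type (c).
\end{remark}

\section{Improving an arbitrary cover-free hypergraph}\label{sec:cover}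

Now let $2\le q\le t-2$, $p\ge t$, and let $G$ be any maximum cover-free $(t-1)$-graph. Adding a kernel gives $|G|$ edges, and we want at least one more by Lemma~\ref{lem:switch} with $s=1$. In the multipartite case we turned a vertex $w$ of the same part into a dependent of $v$. In general we delete a vertex $y$ and let a new vertex $a_1$ be dependent on $v$. This costs $\deg(y)$ edges. The edges of type (b) return the degree of $v$, except for the edges containing both $v$ and $y$, and the edges of type (c) are profit. So it suffices that $\deg(v)\ge\deg(y)$ and that the shadow of the link of $v$, taken after the deletion of $y$, is larger than the codegree of $v$ and $y$. We take $v$ of maximum degree and $y$ of minimum codegree with $v$; averaging then gives the second condition except for the strictness of the inequality, and equality forces a structure that is too small.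

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
Put $r=p-t+1$ and $m=n-r=n-p+t-1$, and let $G$ be cover-free on $V$ with $|V|=m$ and $|G|=g(m)$. Complete $(t-1)$-partite $(t-1)$-graphs are cover-free: of any $t$ vertices two share a part, and a $q$-subset containing them is not covered. So $g(m)\ge\lfloor m/(t-1)\rfloor^{t-1}$.

Let $v$ have maximum degree in $G$ and let $\Lambda$ be its link, a nonempty $(t-2)$-graph on $V\setminus\{v\}$. For $y\ne v$ let
\[
\Lambda(y)=\{O\setminus\{y\}:y\in O\in\Lambda\},\qquad \Lambda_y=\{O\in\Lambda:y\notin O\},
\]
so $|\Lambda(y)|$ is the codegree of $v$ and $y$, and $|\Lambda_y|=|\Lambda|-|\Lambda(y)|$. Choose $y$ minimizing $|\Lambda(y)|$. Since $\sum_{x\ne v}|\Lambda(x)|=(t-2)|\Lambda|$,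
\[
|\Lambda(y)|\le\frac{(t-2)|\Lambda|}{m-1},\qquad |\Lambda_y|\ge|\Lambda|\,\frac{m-t+1}{m-1}>0 .
\]
Each member of $\Lambda_y$ has $t-2$ subsets of size $t-3$, and each $(t-3)$-subset of $V\setminus\{v,y\}$ lies in at most $(m-2)-(t-3)=m-t+1$ members of $\Lambda_y$. Counting incident pairs,
\[
|\partial\Lambda_y|\ \ge\ \frac{(t-2)|\Lambda_y|}{m-t+1}\ \ge\ \frac{(t-2)|\Lambda|}{m-1}\ \ge\ |\Lambda(y)|.
\]

We claim that at least one of these inequalities is strict if $m$ is large. Suppose they are all equalities. Then every $Z\in\partial\Lambda_y$ has all its one-element extensions in $V\setminus\{v,y\}$ belonging to $\Lambda_y$. So from any $O\in\Lambda_y$ we may remove an element and add any other element of $V\setminus\{v,y\}$ without leaving $\Lambda_y$. As $\Lambda_y\neq\emptyset$, repeated exchanges show that $\Lambda_y$ consists of all $(t-2)$-subsets of $V\setminus\{v,y\}$. Suppose some $T\in G$ avoids $v$ and $y$, and consider the $t$-set $T\cup\{v\}$. Its $q$-subsets avoiding $v$ are covered by $T$. A $q$-subset containing $v$ has $q-1\le t-2$ further elements; these lie in some $(t-2)$-set $O\subseteq T$,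 and $\{v\}\cup O\in G$ because $O\in\Lambda_y$. So all $q$-subsets of $T\cup\{v\}$ are covered, a contradiction. Hence every edge of $G$ meets $\{v,y\}$, and $|G|\le2\binom{m-1}{t-2}$, which is less than $\lfloor m/(t-1)\rfloor^{t-1}$ for large $m$, a contradiction. Therefore $|\partial\Lambda_y|\ge|\Lambda(y)|+1$.

Let $G_1$ consist of the edges of $G$ that avoid $y$, on $V_0=V\setminus\{y\}$. It is cover-free, and the link of $v$ in $G_1$ is $L=\Lambda_y$. Lemma~\ref{lem:switch} with $s=1$ gives $F\nrightarrow K_t^q$ on $(m-1)+1+r=n$ vertices with
\[
|F|=\bigl(|G|-\deg(y)\bigr)+\bigl(\deg(v)-|\Lambda(y)|\bigr)+|\partial\Lambda_y|\ \ge\ |G|+1=g(m)+1 .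
\]
If Conjecture~\ref{conj} holds for $(p,q,t)$, then for large $n$ we get $g(m)+1\le|F|\le L^p(n,K_t^q)=\operatorname{ex}(m,H_{q,t}^{t-1})$. This proves the last statement.
\end{proof}

\section{The case $q=t-1$: own sets}\label{sec:own}

The lower bound in Theorem~\ref{thm:top} is Proposition~\ref{prop:kernel} together with \eqref{eq:pq}. For the upper bound we replace a $p$-graph $F\nrightarrow K_t^{t-1}$ by a $(t-1)$-graph of the same size, by choosing in each edge a $(t-1)$-set that identifies the edge. Call a $(t-1)$-set \emph{own} for $E\in F$ if $E$ is the only edge of $F$ containing it.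

\begin{lemma}\label{lem:own}
Let $p\ge t\ge3$ and let $F\nrightarrow K_t^{t-1}$ be a $p$-graph.
\begin{itemize}
\item[(i)] Every $E\in F$ contains an own $(t-1)$-set.
\item[(ii)] Choose one own $(t-1)$-set for each edge, and let $\Gamma$ be the $(t-1)$-graph of the chosen sets. Then $|\Gamma|=|F|$ and $\Gamma$ is $K_t^{t-1}$-free. Each $T\in\Gamma$ lies in exactly one edge $E(T)$ of $F$, and $E(T)\ne E(T')$ for $T\neq T'$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For a set $A$ contained in some edge, let $\operatorname{cl}(A)$ be the intersection of all edges of $F$ containing $A$. Choose a $(t-1)$-set $T\subseteq E$ with $|\operatorname{cl}(T)|$ maximum. Suppose there is $z\in E\setminus\operatorname{cl}(T)$, and let $S=T\cup\{z\}$, a $t$-subset of $E$. Some $(t-1)$-subset $Q$ of $S$ is not exactly traced on $S$, so every edge containing $Q$ contains $S$. Since $z\notin\operatorname{cl}(T)$, some edge contains $T$ but not $z$; thus $T$ is exactly traced and $Q\ne T$. Every edge containing $Q$ contains $T$ and $z$, so $\operatorname{cl}(Q)\supseteq\operatorname{cl}(T)\cup\{z\}$. As $Q\subseteq E$, this contradicts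 the choice of $T$. Hence $\operatorname{cl}(T)=E$, every edge containing $T$ contains $E$, and by uniformity it equals $E$.

(ii) An own set lies in only one edge, so different edges have different chosen sets, and $T\mapsto E(T)$ is a bijection from $\Gamma$ to $F$. Suppose all $(t-1)$-subsets of a $t$-set $S$ belong to $\Gamma$. One of them, $T$, is not exactly traced on $S$, so $S\subseteq E(T)$. Any other $(t-1)$-subset $T'$ of $S$ then lies in $E(T)$, and $E(T')=E(T)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:top}]
Only the upper bound and the error term remain. If $F\nrightarrow K_t^{t-1}$ is a $p$-graph on $[n]$, then Lemma~\ref{lem:own} gives $|F|=|\Gamma|\le\operatorname{ex}(n,K_t^{t-1})$. Deleting $p-t+1$ vertices from an extremal $K_t^{t-1}$-free $(t-1)$-graph on $n$ vertices destroys at most $(p-t+1)\binom{n-1}{t-2}$ edges, so $\operatorname{ex}(n-p+t-1,K_t^{t-1})\ge\operatorname{ex}(n,K_t^{t-1})-O(n^{t-2})$.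
\end{proof}

\section{Triangles: proof of Theorem~\ref{thm:triangle}}\label{sec:triangle}

\subsection*{Setting and plan}
Put $h=\lfloor(n-p+2)^2/4\rfloor$. For $t=3$, the lower bound in Theorem~\ref{thm:top} and Mantel's theorem give $L^p(n,K_3^2)\ge h$. From now on $F\nrightarrow K_3^2$ is a $p$-graph on $[n]$ with $|F|\ge h$, and $n$ is large in terms of $p$. We show that $F$ is contained in a family $\{\{u,w\}\cup C:u\in P,\ w\in Q\}$, where $P\cup Q\cup C$ is a partition of $[n]$ and $|C|=p-2$. The trace condition reads:
\begin{itemize}
\item[$(*)$] For distinct $x,y,z$, there are not simultaneously an edge of $F$ containing $x,y$ but not $z$, an edge containing $x,z$ but not $y$, and an edge containing $y,z$ but not $x$.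
\end{itemize}
Let $\Gamma$ be the graph of chosen own pairs from Lemma~\ref{lem:own} (with $t=3$). It is triangle-free with $e(\Gamma)=|F|$; for $xy\in\Gamma$, $E(xy)$ is the only edge of $F$ containing $x$ and $y$, and different pairs in $\Gamma$ have different edges $E(\cdot)$.

Mantel's theorem for $\Gamma$ gives only $|F|\le n^2/4$, too large by about $(p-2)n/2$. The missing information is visible in the expected extremal family: a pair containing some $c\in C$ lies in many edges, so it is not own, and the vertices of $C$ are isolated in $\Gamma$. We therefore look for $p-2$ vertices of \emph{bounded} degree in $\Gamma$; removing them leaves a triangle-free graph on $n-p+2$ vertices with only a bounded number of edges lost.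

To see how $(*)$ produces such vertices, let $p=3$ and suppose, ideally, that $\Gamma$ contains all pairs $ab$ with $a\in A'$, $b\in B'$, and that $E(ab)=\{a,b,c(ab)\}$ with $c(ab)$ in a small set $X$. Let $c\in X$, and suppose $c(ab')=c$ for some $b'\neq b$ and $c(a'b)=c$ for some $a'\ne a$. The edge $\{a,b',c\}$ contains $a,c$ but not $b$, and $\{a',b,c\}$ contains $b,c$ but not $a$. By $(*)$, $E(ab)$ must contain $c$, that is, $c(ab)=c$. So a vertex $c$ that appears often spreads, and then $\{a,c\}$ lies in several edges and is not own. The proof makes this robust. There are two tools: a stability statement for triangle-free graphs, and a criterion for two vertices to lie in no common edge.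

\subsection*{Two tools}

\begin{lemma}\label{lem:stab}
Let $k\ge0$. If a triangle-free graph on $N$ vertices has $e\ge N^2/4-k$ edges, then its vertex set splits as $P\cup Q$ with $Q$ independent, $e(P)\le k$, at most $2k$ non-adjacent pairs in $P\times Q$, and $\bigl||Q|-N/2\bigr|\le\sqrt k$.
\end{lemma}

\begin{proof}
Let $Q$ be the neighborhood of a vertex of maximum degree $\Delta$, and $P$ the rest. Then $Q$ is independent, so every edge has one or two ends in $P$, and
\[
e+e(P)=\sum_{u\in P}d(u)\le|P|\Delta=|P||Q|\le N^2/4 .
\]
Hence $e(P)\le N^2/4-e\le k$. Also $N^2/4-k\le|P||Q|=N^2/4-(|Q|-N/2)^2$, which gives the size bound. The number of non-adjacent cross pairs is $|P||Q|-(e-e(P))\le N^2/4-e+e(P)\le2k$.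
\end{proof}

\begin{lemma}\label{lem:common}
If distinct vertices $u,u'$ have more than $p$ common neighbors in $\Gamma$, then no edge of $F$ contains both.
\end{lemma}

\begin{proof}
Suppose $u,u'\in E\in F$. As $|E|=p$, there is a common $\Gamma$-neighbor $w\notin E$. Apply $(*)$ to $u,u',w$ and the edges $E$, $E(uw)$, $E(u'w)$: since $E$ contains $u,u'$ and not $w$, either $u'\in E(uw)$ or $u\in E(u'w)$. In the first case the edge $E(uw)$ contains $u'$ and $w$, so it is the unique edge $E(u'w)$ containing them, although $uw\neq u'w$, a contradiction. In the second case $E(u'w)$ contains $u$ and $w$, so $E(u'w)=E(uw)$, again a contradiction.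
\end{proof}

\subsection*{Step 1: rough structure}
We have
\[
e(\Gamma)\ge h\ge\frac{(n-p+2)^2-1}{4}\ge\frac{n^2}4-\frac{pn}2 .
\]
Lemma~\ref{lem:stab} with $k=pn/2$ gives a partition $[n]=A_0\cup B_0$ with $e(A_0)\le pn/2$, $e(B_0)=0$, at most $pn$ missing cross pairs, and both class sizes within $\sqrt{pn/2}$ of $n/2$. For $\delta>0$ call a vertex \emph{$\delta$-good} if it is non-adjacent in $\Gamma$ to fewer than $\delta n$ vertices of the other class. Each missing pair is counted at two vertices, so at most $2pn/(\delta n)=2p/\delta$ vertices are not $\delta$-good.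

Let $A'\subseteq A_0$ and $B'\subseteq B_0$ be the sets of $\frac1{10}$-good vertices and $X$ the set of remaining vertices; then $|X|\le20p$. Two vertices of $A'$ have at least $|B_0|-n/5>p$ common $\Gamma$-neighbors, and two vertices of $B'$ have at least $|A_0|-n/5>p$. By Lemma~\ref{lem:common},
\[
|E\cap A'|\le1\quad\text{and}\quad|E\cap B'|\le1\qquad\text{for every }E\in F .
\]
Hence for $a\in A'$, $b\in B'$ with $ab\in\Gamma$ we have $E(ab)=\{a,b\}\cup R(ab)$ with $R(ab)\subseteq X$ and $|R(ab)|=p-2$.

\subsection*{Step 2: kernel vertices}
Fix $\delta=\frac1{1000p}$. In the ideal case above, $c$ had to be seen from $b$ by an edge avoiding $a$; to have such an edge for any given $a$, we ask for two occurrences. For $c\in X$ let $A_c$ be the set of those $a\in A'$ for which $c\in R(ab)$ for at least two $b\in B'$ with $ab\in\Gamma$, and let $B_c$ be the set of those $b\in B'$ for which $c\in R(ab)$ for at least two $a\in A'$ with $ab\in\Gamma$.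

\begin{lemma}\label{lem:kernel}
Let $c\in X$. If $|B_c|\ge2\delta n$ and $a\in A'$ is $\delta$-good, then $ac\notin\Gamma$. If $|A_c|\ge2\delta n$ and $b\in B'$ is $\delta$-good, then $bc\notin\Gamma$.
\end{lemma}

\begin{proof}
The argument is symmetric in $A'$ and $B'$, so we prove the first statement. If no edge of $F$ contains $a$ and $c$, then $ac\notin\Gamma$. Otherwise let $a,c\in E^*\in F$. Fewer than $\delta n$ vertices of $B_c$ are non-adjacent to $a$ in $\Gamma$, and $|E^*\cap B'|\le1$. So at least $2\delta n-\delta n-1\ge2$ vertices $b\in B_c$ satisfy $ab\in\Gamma$ and $b\notin E^*$. For such $b$, the edge $E^*$ contains $a,c$ but not $b$. By the definition of $B_c$ there is $a'\in A'$ with $a'\ne a$, $a'b\in\Gamma$ and $c\in E(a'b)$. As $|E(a'b)\cap A'|\le1$, this edge contains $b,c$ but not $a$. By $(*)$, no edge contains $a,b$ but not $c$; so $c\in E(ab)$. Two such vertices $b$ give two distinct edges $E(ab)$ containing $a$ and $c$. So $\{a,c\}$ is not own, and $ac\notin\Gamma$.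
\end{proof}

Let $C^*=\{c\in X:|A_c|\ge2\delta n\text{ and }|B_c|\ge2\delta n\}$.

\emph{Every $c\in C^*$ has bounded degree in $\Gamma$.} By Lemma~\ref{lem:kernel}, no $\delta$-good vertex of $A'\cup B'$ is a $\Gamma$-neighbor of $c$. Vertices of $X$ are not $\frac1{10}$-good, hence not $\delta$-good. So all $\Gamma$-neighbors of $c$ are non-$\delta$-good, and
\[
d_\Gamma(c)\le M:=\frac{2p}{\delta}=2000p^2 .
\]

\emph{We have $|C^*|\ge p-2$.} Let $c\in X\setminus C^*$. If $|A_c|<2\delta n$, the number of pairs $ab\in\Gamma$ with $a\in A'$, $b\in B'$ and $c\in R(ab)$ is at most $2\delta n\cdot n$ (those with $a\in A_c$) plus $n$ (at most one for each $a\in A'\setminus A_c$). If $|B_c|<2\delta n$, the same bound follows by counting from $B'$. Since $|X|\le20p$, at most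
\[
20p\,(2\delta n^2+n)=\frac{n^2}{25}+20pn
\]
pairs $ab\in\Gamma$ with $a\in A'$, $b\in B'$ have $R(ab)\not\subseteq C^*$. On the other hand, an edge of $\Gamma$ that does not join $A'$ to $B'$ lies inside $A_0$ or meets $X$ (recall $e(B_0)=0$). So the number of pairs $ab\in\Gamma$ with $a\in A'$, $b\in B'$ is at least
\[
e(\Gamma)-e(A_0)-|X|n\ge\frac{n^2}4-\frac{pn}2-\frac{pn}2-20pn=\frac{n^2}4-21pn ,
\]
which is larger for large $n$. So some $R(ab)$ is contained in $C^*$, and $|C^*|\ge|R(ab)|=p-2$.

\subsection*{Step 3: exact structure}
A further kernel vertex would be too expensive. If $|C^*|\ge p-1$, delete $p-1$ vertices of $C^*$ from $\Gamma$; at most $(p-1)M$ edges meet them, so by Mantel's theorem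
\[
e(\Gamma)\le\frac{(n-p+1)^2}4+(p-1)M .
\]
But $h-\frac{(n-p+1)^2}4\ge\frac{(n-p+2)^2-1-(n-p+1)^2}4=\frac{n-p+1}2>(p-1)M$ for large $n$, which contradicts $e(\Gamma)\ge h$. So $C:=C^*$ has exactly $p-2$ elements.

Let $n'=n-p+2$, $M'=pM$, and let $\Gamma_1$ be $\Gamma$ with the vertices of $C$ deleted. It has $n'$ vertices and at least
\[
h-(p-2)M\ge\frac{n'^2}4-\frac14-(p-2)M\ge\frac{n'^2}4-M'
\]
edges. Compared with Step 1, the defect is now bounded instead of linear in $n$. Lemma~\ref{lem:stab} with $k=M'$ gives $[n]\setminus C=P\cup Q$ with at most $2M'$ missing cross pairs and $|P|,|Q|\ge n'/2-\sqrt{M'}$. So \emph{every} vertex of $P\cup Q$ has at most $2M'$ non-neighbors in the other class, and no exceptional set is needed: any two vertices of $P$ have at least $|Q|-4M'>p$ common $\Gamma$-neighbors, and any two vertices of $Q$ have at least $|P|-4M'>p$. By Lemma~\ref{lem:common}, every $E\in F$ has at most one vertex in $P$ and at most one in $Q$. As $|E|=p$ and $|C|=p-2$, we have $E=\{u,w\}\cup C$ with $u\in P$ and $w\in Q$. Thus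
\[
F\subseteq\bigl\{\{u,w\}\cup C:u\in P,\ w\in Q\bigr\},\qquad |F|\le|P||Q|\le\lfloor n'^2/4\rfloor=h .
\]
Since $|F|\ge h$, equality holds throughout: all these sets are present, and $|P||Q|=\lfloor n'^2/4\rfloor$ with $|P|+|Q|=n'$, which means $\bigl||P|-|Q|\bigr|\le1$. This proves Theorem~\ref{thm:triangle}.\qed

\begin{thebibliography}{9}
\bibitem{Traces} \emph{Forbidding Complete Hypergraphs As Traces}, \texttt{http://homepages.math.uic.edu/\~{}mubayi/papers/finaltrace.pdf}.
\bibitem{Pikhurko} O. Pikhurko, \emph{Exact computation of the hypergraph Tur\'an function for expanded complete 2-graphs}, J. Combin. Theory Ser. B \textbf{103} (2013), 220--225.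
\end{thebibliography}

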